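\title{Small eigenvalues of the Hodge Laplacian and powers of the injectivity radius}

\begin{abstract}
For closed Riemannian $n$-manifolds with $|K|\le k$ and diameter at most $D$, we ask whether the first positive eigenvalue $\lambda_{1,p}$ of the Hodge Laplacian on $p$-forms is bounded below by $C(n,D,k)\operatorname{inj}^{an+b}$ with universal constants $a,b$. The answer is no: for $n\ge5$ and $2\le p\le n-2$, no exponent independent of $D$ and $k$ works. The counterexamples are collapsing circle bundles over a product of two surfaces whose curvature form is given by a badly conditioned integer matrix. In all remaining cases the exponent $2n+1$ works. This follows from the estimate $\lambda_{1,1}\ge C\operatorname{vol}^2\operatorname{inj}^{\theta}$, $0<\theta\le1$, which we prove by a pigeonhole argument for the periods of an eigenform over short loops.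
\end{abstract}

\section{The question and the results}

A closed manifold is a smooth, compact, connected manifold without boundary. For a closed Riemannian manifold $M$ of dimension $n$ and $0\le p\le n$, let $\lambda_{1,p}(M)$ be the smallest positive eigenvalue of the Hodge Laplacian $\Delta=dd^*+d^*d$ on $p$-forms. It measures the cost of solving $d\sigma=\psi$: every exact $p$-form $\psi$ has a primitive with $\|\sigma\|_2\le\lambda_{1,p}^{-1/2}\|\psi\|_2$ (see (H2) below). The injectivity radius $\operatorname{inj}(M)$ is the largest $r$ such that every exponential map $\exp_x$ is a diffeomorphism from the ball $B(0,r)\subset T_xM$ onto its image. We write $K$ for the sectional curvature and $\mathcal M(n,D,k)$ for the class of closed Riemannian $n$-manifolds with $|K|\le k$ and $\operatorname{diam}\le D$.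

For functions, the inequality of Li and Yau gives $\lambda_{1,0}\ge c(n,D,k)>0$ on $\mathcal M(n,D,k)$, however small the injectivity radius is. On a flat torus $\Delta$ acts on the coefficients of a form in a parallel coframe, so $\lambda_{1,p}=\lambda_{1,0}$ for all $p$, and shrinking the torus creates no small eigenvalue. A twisted collapse does: shrinking the fiber of the Heisenberg nilmanifold to length $\varepsilon$ keeps curvature and diameter bounded and gives $\lambda_{1,1}\le\varepsilon^2\le C\operatorname{inj}^2$ (Example~\ref{ex:heis}). With torus fibers the eigenvalue can be made much smaller. We quote the following theorem without proof; it is used only in Proposition~\ref{prop:D}(2).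

\begin{theorem}[P. Jammes]\label{thm:jammes}
Let $r\ge1$ and let $(N,h)$ be a closed Riemannian manifold with $b_2(N)\ge r$. There are a principal $T^r$-bundle $P$ over $N$, Riemannian metrics $(g_\varepsilon)_{0<\varepsilon<1}$ on $P$ and positive constants $C_0=C_0(r,h)$, $\varepsilon_0=\varepsilon_0(r,h)$ such that $|K(P,g_\varepsilon)|$ and $\operatorname{diam}(P,g_\varepsilon)$ are bounded independently of $\varepsilon$, $\operatorname{vol}(P,g_\varepsilon)=\varepsilon$, and $\lambda_{1,p}(P,g_\varepsilon)\le C_0\operatorname{inj}(P,g_\varepsilon)^{2r}$ for $p=1,2$ and $0<\varepsilon<\varepsilon_0$.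
\end{theorem}

A base of dimension three allows $r=n-3$, so the exponent in a lower bound by a power of $\operatorname{inj}$ must grow at least linearly in $n$. Since $r<n$, these examples force nothing beyond linear growth. This suggests the following question, posed in \cite{STG}.

\medskip\noindent\textbf{Question.} \emph{Are there real constants $a,b$ such that for all $n$, $D>0$, $k\ge0$ there is $C(n,D,k)>0$ with
\[
\lambda_{1,p}(M)\ge C(n,D,k)\operatorname{inj}(M)^{an+b}
\]
for every $M\in\mathcal M(n,D,k)$ and every $p$ with $0\le p\le n$?}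
\medskip

The answer is no, even if $a$ and $b$ may depend on $n$ and $p$.

\begin{theorem}\label{thm:A}
Let $n\ge5$, $2\le p\le n-2$ and $q\in\mathbb R$. There are $D,k,C>0$, a number $q'>q$ and closed orientable manifolds $M_1,M_2,\ldots\in\mathcal M(n,D,k)$ with $\operatorname{inj}(M_R)\to0$ and
\[
\lambda_{1,p}(M_R)\le C\operatorname{inj}(M_R)^{q'} .
\]
Hence no bound $\lambda_{1,p}\ge C(n,D,k)\operatorname{inj}^q$ can hold for all $D,k$.
\end{theorem}

The case $n=5$, $q=5a+b$ answers the question. The remaining results complement this answer and are not needed for it. They show that the guess is correct in the other degrees.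

\begin{theorem}\label{thm:B}
For all $n\ge2$, $D$, $k$ and $\theta\in(0,1]$ there are $C,C'>0$, depending only on $n,D,k,\theta$, such that every $M\in\mathcal M(n,D,k)$ satisfies
\[
\lambda_{1,1}(M)\ge C\operatorname{vol}(M)^2\operatorname{inj}(M)^{\theta}\ge C'\operatorname{inj}(M)^{2n+\theta}.
\]
\end{theorem}

\begin{corollary}\label{cor:C}
If $p\in\{0,1,n-1,n\}$, or if $n\le4$ and $p$ is arbitrary, then $\lambda_{1,p}(M)\ge C(n,D,k)\operatorname{inj}(M)^{2n+1}$ for all $M\in\mathcal M(n,D,k)$. For given $(n,p)$, an estimate $\lambda_{1,p}\ge C(n,D,k)\operatorname{inj}^q$ with $q$ independent of $D,k$ exists if and only if $p\in\{0,1,n-1,n\}$ or $n\le4$.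
\end{corollary}

\begin{proposition}\label{prop:D}
\begin{enumerate}
\item[(1)] Let $n\ge3$, $q\in\mathbb R$, $\theta\ge0$. If $\lambda_{1,1}\ge C(n,D,k)\operatorname{vol}^q\operatorname{inj}^\theta$ holds for all $D,k$, then $q+\theta\ge2$. So no bound $\lambda_{1,1}\ge C\operatorname{vol}^q$ with $q<2$ holds, and for fixed $q<2$ the bound with $\operatorname{vol}^q\operatorname{inj}^\theta$ fails for every $0\le\theta<2-q$. For one fixed $\theta>0$, the exponent $2$ of the volume in Theorem~\ref{thm:B} is not optimal: also $\lambda_{1,1}\ge C\operatorname{vol}^{2-\theta/(2n)}\operatorname{inj}^\theta$.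
\item[(2)] Let $n\ge4$. The infimum of the exponents $q$ for which $\lambda_{1,1}\ge C(n,D,k)\operatorname{inj}^q$ holds for all $D,k$ lies in $[2n-6,2n]$.
\end{enumerate}
\end{proposition}

In Theorem~\ref{thm:A} the bounds $D$ and $k$ depend on $q$. Nothing is claimed about estimates whose exponent may depend on $(n,D,k)$.

Sections~\ref{sec:bundles} and~\ref{sec:A} prove Theorem~\ref{thm:A}; Sections~\ref{sec:plan}--\ref{sec:rigid} prove Theorem~\ref{thm:B} and can be read independently; Section~\ref{sec:rest} contains the corollary and the proposition.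

\section{Standard facts}\label{sec:facts}

Let $M$ be a closed Riemannian $n$-manifold, $\|\cdot\|_2$ the $L^2$ norm of forms, and $d^*$ the $L^2$ adjoint of $d$. A form is \emph{coexact} if it lies in the image of $d^*$.

\begin{enumerate}
\item[(H1)] (Hodge decomposition.) The smooth $p$-forms are the $L^2$-orthogonal sum of the harmonic, the exact and the coexact forms, and $\Delta$ preserves each summand. The closed forms are the sum of the first two, so they are orthogonal to coexact forms. For $\lambda>0$, $d$ maps the coexact $p$-eigenforms with eigenvalue $\lambda$ isomorphically onto the exact $(p+1)$-eigenforms with eigenvalue $\lambda$.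
\item[(H2)] For $0\le p\le n-1$ let $\lambda^{\mathrm{co}}_p>0$ be the smallest eigenvalue on coexact $p$-forms, and put $\lambda^{\mathrm{co}}_{-1}=\lambda^{\mathrm{co}}_n=\infty$. Then $\lambda^{\mathrm{co}}_p=\min\|d\sigma\|_2^2/\|\sigma\|_2^2$ over coexact $\sigma\ne0$, and $\lambda_{1,p}=\min(\lambda^{\mathrm{co}}_{p-1},\lambda^{\mathrm{co}}_p)$ by (H1).
\item[(H3)] If $M$ is oriented, the Hodge star commutes with $\Delta$ and exchanges coexact $p$-forms with exact $(n-p)$-forms. Hence $\lambda_{1,p}=\lambda_{1,n-p}$ and, by (H1), $\lambda^{\mathrm{co}}_p=\lambda^{\mathrm{co}}_{n-1-p}$.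
\item[(H4)] On a Riemannian product, $\Delta(\sigma\wedge\sigma')=\Delta\sigma\wedge\sigma'+\sigma\wedge\Delta\sigma'$ for forms $\sigma,\sigma'$ pulled back from the two factors.
\item[(H5)] (Weitzenb\"ock formula.) $\Delta=\nabla^*\nabla+\mathcal R$, where $\mathcal R$ is a pointwise operator with $|\mathcal R|\le C_n$ if $|K|\le1$; and $\frac12\operatorname{div}\nabla|\beta|^2=|\nabla\beta|^2-\langle\nabla^*\nabla\beta,\beta\rangle$.
\end{enumerate}

Fact (H3) explains the dichotomy in Corollary~\ref{cor:C}. The numbers $\lambda^{\mathrm{co}}_p$ with $p\in\{0,1,n-2,n-1\}$ are governed by functions and $1$-forms. A coexact degree with $2\le p\le n-3$ exists only for $n\ge5$, and it enters $\lambda_{1,p}$ exactly for $2\le p\le n-2$.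

\begin{enumerate}
\item[(G1)] (Rauch comparison, Gauss lemma.) If $|K|\le1$ and $v\in T_xM$ has norm $r<\pi$, then $\frac{\sin r}{r}|\xi|\le|d(\exp_x)_v\xi|\le\frac{\sinh r}{r}|\xi|$. For the metric $\exp_x^*g$ on $B(0,\pi)$, the differential of $v\mapsto|v|$ has norm $1$ away from $0$, and the radial vector $v$ has norm $|v|$ at every point $uv$.
\item[(G2)] (Bishop--Gromov.) If $K\ge-1$, then $r\mapsto\operatorname{vol}B_M(x,r)/v_n(r)$ is nonincreasing and at most $1$, where $v_n(r)$ is the volume of a ball of radius $r$ in hyperbolic $n$-space.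
\item[(G3)] (Klingenberg.) If $K\le k_0$ with $k_0>0$, then either $\operatorname{inj}(M)\ge\pi/\sqrt{k_0}$ or $M$ has a closed geodesic of length $2\operatorname{inj}(M)$.
\item[(G4)] (Croke.) $\operatorname{vol}(M)\ge c_n\operatorname{inj}(M)^n$.
\item[(G5)] (Li--Yau.) $\lambda_{1,0}(M)\ge c(n,D,k)>0$ for $M\in\mathcal M(n,D,k)$.
\item[(G6)] (Local boundedness of subsolutions; Gilbarg--Trudinger, Theorem 8.17, with the $L^2$ norm.) Let $H\ge0$ be smooth on $\bar B(0,\frac14)\subset\mathbb R^n$ with $\partial_i(a^{ij}\partial_jH)+bH\ge0$, where $\Theta^{-1}|\xi|^2\le a^{ij}\xi_i\xi_j\le\Theta|\xi|^2$, $a^{ij}=a^{ji}$ and $|b|\le\Theta$. Then $H(0)^2\le C(n,\Theta)\int_{B(0,1/4)}H^2$.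
\item[(G7)] $\operatorname{inj}(M)\le\operatorname{diam}(M)$, and every nonconstant geodesic loop has length at least $2\operatorname{inj}(M)$.
\end{enumerate}

The first part of (G7) holds because unit speed geodesics minimize up to time $\operatorname{inj}(M)$. For the second, let $\gamma:[0,\ell]\to M$ be a unit speed geodesic with $\gamma(0)=\gamma(\ell)=x$. The vectors $\frac\ell2\gamma'(0)$ and $-\frac\ell2\gamma'(\ell)$ both exponentiate to $\gamma(\ell/2)$. If they were equal, then $\gamma(u)=\gamma(\ell-u)$ and $\gamma'(\ell/2)=0$. So $\exp_x$ is not injective on vectors of norm $\ell/2$, and $\operatorname{inj}(M)\le\ell/2$.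

\section{Collapsing circle bundles}\label{sec:bundles}

Let $\pi:P\to N$ be a principal $\mathbb R/\mathbb Z$-bundle over a closed Riemannian manifold $(N,h)$. A \emph{connection form} is an invariant $1$-form $\vartheta$ on $P$ with value $1$ on the generator of the action; then $d\vartheta=\pi^*\Phi$ for a closed $2$-form $\Phi$ on $N$. Conversely, every closed $2$-form whose cohomology class is integral arises in this way from some bundle and connection form. Forms pulled back from $N$ are called \emph{basic}, and we omit $\pi^*$. For $0<\varepsilon\le1$ put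
\[
h_\varepsilon=h+\varepsilon^2\vartheta^2 .
\]
The unit form $e=\varepsilon\vartheta$ has $de=\varepsilon\Phi$. So the local geometry sees only $\varepsilon\Phi$, and the bundle may become more twisted as $\varepsilon\to0$, as long as $\varepsilon\Phi$ stays bounded.

\begin{lemma}\label{lem:bundle}
Let $\Phi_1,\dots,\Phi_l$ be closed $2$-forms on $(N,h)$. There are $k_0,c_0>0$ with the following property. If $(P,\vartheta)$ is as above, $0<\varepsilon\le1$, and $\varepsilon\Phi=\sum u_j\Phi_j$ with constants $|u_j|\le1$, then $(P,h_\varepsilon)$ satisfies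
\[
|K|\le k_0,\quad \operatorname{diam}\le\operatorname{diam}N+1,\quad\operatorname{vol}=\varepsilon\operatorname{vol}N,\quad c_0\varepsilon\le\operatorname{inj}\le\varepsilon/2,
\]
and $\|\sigma\|^2_{2,h_\varepsilon}=\varepsilon\|\sigma\|^2_{2,h}$ for basic forms $\sigma$. The same holds for the product of $(P,h_\varepsilon)$ with a flat torus $(\mathbb R/\mathbb Z)^j$, with diameter bound $\operatorname{diam}N+1+j$, and the product has the same injectivity radius as $(P,h_\varepsilon)$.
\end{lemma}

\begin{proof}
An orthonormal coframe of $N$ together with $e$ is an orthonormal coframe of $P$, and the fibers have length $\varepsilon$. This gives the volume and the norms of basic forms. Two points of $P$ are joined by a horizontal lift of a minimal geodesic of $N$ followed by an arc of a fiber, which bounds the diameter.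

\emph{Normal form.} Cover $N$ by finitely many coordinate balls $B$ whose closures lie in larger coordinate balls $B'$, and fix $1$-forms $a_j$ on $B'$ with $da_j=\Phi_j$. These choices do not depend on $P$ or $\varepsilon$. Over $B'$ the bundle is trivial, with fiber coordinate $t$ and $\vartheta=dt+a'$, $da'=\Phi$. The form $a'-\varepsilon^{-1}\sum u_ja_j$ is closed on $B'$, hence equal to $df$. With $s=\varepsilon(t+f)\in\mathbb R/\varepsilon\mathbb Z$,
\begin{equation}\label{eq:normal}
h_\varepsilon=h+(ds+a_u)^2,\qquad a_u=\sum u_ja_j .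
\end{equation}
In the coordinates $(y,s)$ on $B'\times\mathbb R$ the coefficients of \eqref{eq:normal} do not depend on $s$ and are smooth functions of $(y,u)$. On the compact set $\bar B\times[-1,1]^l$ the curvature, the Christoffel symbols, $|a_u|_h$ and the ratio to the Euclidean metric are therefore bounded. This gives $k_0>0$, and constants $c_1,C_1>0$ such that $|a_u|_h\le C_1$ and every unit speed geodesic of \eqref{eq:normal} over $\bar B$ has $|\tilde\gamma'|\ge c_1$, $|\tilde\gamma''|\le C_1$ in coordinates.

\emph{Injectivity radius.} The field $X=\partial_s$ is a Killing field of norm $1$, so $\langle\nabla_XX,Y\rangle=-\langle\nabla_YX,X\rangle=0$ and the fibers are closed geodesics of length $\varepsilon$. By (G7), $\operatorname{inj}\le\varepsilon/2$. By (G3), the lower bound follows if every closed unit speed geodesic $\gamma$ has length $\ell\ge c\varepsilon$. Let $L_0$ be a Lebesgue number of the cover $\{B\}$ and assume $\ell<L_0$. Since $\pi$ does not increase lengths, $\gamma$ lies over one ball $B$ and lifts to $\tilde\gamma:[0,\ell]\to B\times\mathbb R$.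 If $\tilde\gamma$ is closed, Taylor's formula gives $0=|\tilde\gamma(\ell)-\tilde\gamma(0)|\ge c_1\ell-C_1\ell^2/2$, so $\ell\ge2c_1/C_1$. Otherwise $s$ changes along $\tilde\gamma$ by a nonzero multiple of $\varepsilon$, while $|ds(\tilde\gamma')|\le|(ds+a_u)(\tilde\gamma')|+|a_u(\tilde\gamma')|\le1+C_1$, so $\varepsilon\le(1+C_1)\ell$. In all cases $\ell\ge\min(L_0,2c_1/C_1,\varepsilon/(1+C_1))\ge c\varepsilon$, because $\varepsilon\le1$.

\emph{Products.} For orthonormal $X,Y$ on the product with components $X_1,Y_1$ along $P$, the curvature is $\langle\operatorname{Rm}(X_1,Y_1)Y_1,X_1\rangle$, of absolute value at most $k_0|X_1\wedge Y_1|^2\le k_0$. The injectivity radius of a product is the minimum of those of the factors, and $\operatorname{inj}(P,h_\varepsilon)\le\frac12=\operatorname{inj}(\mathbb R/\mathbb Z)^j$.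
\end{proof}

\begin{example}[Heisenberg nilmanifold]\label{ex:heis}
Let $P$ be the quotient of $\mathbb R^3$ by the group generated by the translations $y\mapsto y+1$, $t\mapsto t+1$ and the map $(x,y,t)\mapsto(x+1,y,t+y)$. It is a circle bundle over the flat torus $(\mathbb R/\mathbb Z)^2$ with $\vartheta=dt-x\,dy$ and $\Phi=-dx\wedge dy$, so Lemma~\ref{lem:bundle} applies with $l=1$, $u_1=\varepsilon$. In the orthonormal coframe $dx,dy,e$ we have $*e=dx\wedge dy$, which is closed, so $d^*e=0$. On $2$-forms in dimension three $d^*=*d*$, so $\Delta e=*d*(-\varepsilon\,dx\wedge dy)=-\varepsilon*de=\varepsilon^2e$. Thus $\lambda_{1,1}\le\varepsilon^2$, $\operatorname{vol}=\varepsilon$ and $\operatorname{inj}\ge c_0\varepsilon$.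
\end{example}

Over a flat torus $(\mathbb R/\mathbb Z)^j$, with $\Phi\ne0$ of constant integer coefficients, the form $e$ has $|de|=\varepsilon|\Phi|\ge\varepsilon$: a nonzero integer vector is never short. In degree two one can test with $e\wedge\alpha$, where $\alpha$ is a closed $1$-form, and $d(e\wedge\alpha)=\varepsilon\Phi\wedge\alpha$. Now $\Phi$ acts as an integer \emph{matrix}, and an invertible integer matrix can send a real unit vector to a very short one.

\begin{example}[a circle bundle over $T^4$]\label{ex:T4}
Let $N=(\mathbb R/\mathbb Z)^4$ be flat with orthonormal coframe $\alpha_1,\alpha_2,\beta_1,\beta_2$, and put $\mu=\alpha_1\wedge\alpha_2$, $\mu'=\beta_1\wedge\beta_2$. For an integer $R\ge1$ let $\varepsilon=1/R$ and $\Phi=\alpha_1\wedge\beta_1+R\,\alpha_1\wedge\beta_2+\alpha_2\wedge\beta_2$. Then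
\[
de=\varepsilon\,\alpha_1\wedge\beta_1+\alpha_1\wedge\beta_2+\varepsilon\,\alpha_2\wedge\beta_2
\]
has coefficients in $[0,1]$, so Lemma~\ref{lem:bundle} applies to the $5$-manifold $P$. We compute
\[
d(e\wedge\alpha_1)=\varepsilon\,\mu\wedge\beta_2,\qquad d(e\wedge\alpha_2)=-\varepsilon\,\mu\wedge\beta_1-\mu\wedge\beta_2 .
\]
For $\sigma=e\wedge(\alpha_1+\varepsilon\alpha_2)$ the terms of order $\varepsilon$ cancel: $d\sigma=-\varepsilon^2\mu\wedge\beta_1$.

The form $\sigma$ is coexact. Indeed, forms with constant coefficients in the coframe $\alpha_i,\beta_i,e$ are preserved by $d$ and $*$, hence by $d^*$, and on them $d^*$ is the transpose of $d$. Constant basic $2$-forms are closed, and $d(e\wedge\beta_j)$ lies in the span of the $\alpha_i\wedge\mu'$. So $d^*$ maps $W'=\operatorname{span}(\mu\wedge\beta_1,\mu\wedge\beta_2)$ into $W=\operatorname{span}(e\wedge\alpha_1,e\wedge\alpha_2)$, and onto $W$ because $d:W\to W'$ has determinant $\varepsilon^2\neq0$. By (H2),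
\[
\lambda^{\mathrm{co}}_2(P,h_\varepsilon)\le\frac{\varepsilon^4}{1+\varepsilon^2}\le C\operatorname{inj}^4 .
\]
\end{example}

The form $\varepsilon\Phi$ of Example~\ref{ex:T4} has coefficient matrix $S+\varepsilon I$, where $S$ is the nilpotent Jordan block of size $2$. For a block of size $j$, the inverse $\sum_{i<j}(-1)^i\varepsilon^{-i-1}S^i$ has an entry $\pm\varepsilon^{-j}$, so one expects an eigenvalue of order $\varepsilon^{2j}$. On a torus a larger block requires a larger dimension. On a product of two surfaces of genus $g$ the dimension stays four and the block has size $2g$.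

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Fix an integer $g\ge1$ with $4g>q$. Let $\Sigma$ be a closed oriented surface of genus $g$ with a fixed Riemannian metric, and $N=\Sigma\times\Sigma$ with the product metric $h$. Let $\alpha_1,\dots,\alpha_{2g}$ be closed $1$-forms on $\Sigma$ representing a basis of $H^1(\Sigma;\mathbb Z)$. The matrix $J_{ik}=\int_\Sigma\alpha_i\wedge\alpha_k$ is invertible by Poincar\'e duality. Let $\mu$ be a $2$-form with $\int_\Sigma\mu=1$. A $2$-form on $\Sigma$ with integral zero is exact, so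
\[
\alpha_i\wedge\alpha_k=J_{ik}\mu+d\xi_{ik}
\]
for some $1$-forms $\xi_{ik}$. We write $\alpha_i,\mu,\xi_{ik}$ for the pullbacks to $N$ from the first factor and $\beta_i,\mu',\xi'_{ik}$ for the pullbacks of the same forms from the second. For $x,z\in\mathbb R^{2g}$ put $\alpha_x=\sum x_i\alpha_i$ and $\beta_z=\sum z_i\beta_i$.

For an integer $R\ge1$ let $\varepsilon=1/R$ and $A=I+RS$, the $2g\times2g$ matrix with $1$ on the diagonal, $R$ on the superdiagonal and $0$ elsewhere. Since $S^{2g}=0$, we have $A^{-1}=\sum_{i<2g}(-R)^iS^i$, and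
\begin{equation}\label{eq:entry}
(A^{-1})_{1,2g}=(-R)^{2g-1}.
\end{equation}
The closed form $\Phi=\sum A_{ij}\alpha_i\wedge\beta_j$ has integral class, so it is the curvature of a connection form $\vartheta$ on a circle bundle $P_R\to N$. The manifold $P_R$ is closed, orientable and of dimension five; we give it the metric $h_\varepsilon$. Since $\varepsilon A_{ij}\in[0,1]$, Lemma~\ref{lem:bundle} applies with the fixed forms $\alpha_i\wedge\beta_j$, and its constants do not depend on $R$.

\begin{proposition}\label{prop:small}
There is $C$, independent of $R$, with $\lambda^{\mathrm{co}}_2(P_R)\le C\varepsilon^{4g}$.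
\end{proposition}

For $g\ge2$ the coframe with constant structure coefficients of Example~\ref{ex:T4} is not available, and we cannot write down a coexact test form. Instead we fix the exact form $\psi=\mu\wedge\beta_1$ and show that all of its primitives are large, by pairing them with a second exact form of small norm. The coexact primitive then serves as the test form.

\begin{proof}
\emph{The form $\psi=\mu\wedge\beta_1$ is exact on $P_R$.} For $x\in\mathbb R^{2g}$ let $\sigma_0=\vartheta\wedge\alpha_x+\sum A_{ij}x_k\,\xi_{ik}\wedge\beta_j$. We have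
\[
d(\vartheta\wedge\alpha_x)=\Phi\wedge\alpha_x=-\sum A_{ij}x_k\,\alpha_i\wedge\alpha_k\wedge\beta_j=-\sum A_{ij}x_k\,(J_{ik}\mu+d\xi_{ik})\wedge\beta_j ,
\]
and the second term of $\sigma_0$ cancels the terms with $d\xi_{ik}$. So $d\sigma_0=-\sum_j(A^TJx)_j\,\mu\wedge\beta_j$. Choosing $x$ with $A^TJx=-e_1$, where $e_1,\dots,e_{2g}$ is the standard basis, we get $d\sigma_0=\psi$.

\emph{The dual form.} For $z\in\mathbb R^{2g}$ let $\zeta=\vartheta\wedge\beta_z+\sum A_{ij}z_k\,\alpha_i\wedge\xi'_{jk}$. From
\[
\Phi\wedge\beta_z=\sum A_{ij}z_k\,\alpha_i\wedge(J_{jk}\mu'+d\xi'_{jk}),\qquad d(\alpha_i\wedge\xi'_{jk})=-\alpha_i\wedge d\xi'_{jk},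
\]
we get $d\zeta=\sum_i(AJz)_i\,\alpha_i\wedge\mu'$. Choose $z$ with $AJz=e_{2g}$. Then $d\zeta=\alpha_{2g}\wedge\mu'$ is a fixed basic form, while $Jz=A^{-1}e_{2g}$ is large. A basic $5$-form vanishes because $\dim N=4$, so only the first term of $\zeta$ contributes to $\psi\wedge\zeta$. Integrating over the fiber and using \eqref{eq:entry},
\[
\Big|\int_{P_R}\psi\wedge\zeta\Big|=\Big|\int_N\mu\wedge\beta_1\wedge\beta_z\Big|=\Big|\sum_kJ_{1k}z_k\Big|=|(Jz)_1|=R^{2g-1}.
\]

\emph{Every primitive of $\psi$ is large.} Let $d\sigma=\psi$. Since $\sigma$ has degree two, $d(\sigma\wedge\zeta)=\psi\wedge\zeta+\sigma\wedge d\zeta$. Stokes' theorem and the Cauchy--Schwarz inequality (note $\sigma\wedge d\zeta=\pm\langle\sigma,*d\zeta\rangle\,dv$) give $R^{2g-1}=|\int\sigma\wedge d\zeta|\le\|\sigma\|_2\|d\zeta\|_2$.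

Take for $\sigma$ the coexact part of $\sigma_0$ in the Hodge decomposition for $h_\varepsilon$. Then $d\sigma=\psi$ and $\sigma\ne0$. With $C=\|\mu\wedge\beta_1\|^2_{2,h}\|\alpha_{2g}\wedge\mu'\|^2_{2,h}$, (H2) and Lemma~\ref{lem:bundle} give
\[
\lambda^{\mathrm{co}}_2(P_R)\le\frac{\|d\sigma\|_2^2}{\|\sigma\|_2^2}\le\frac{\|\psi\|_2^2\,\|d\zeta\|_2^2}{R^{2(2g-1)}}=C\varepsilon^2\varepsilon^{4g-2}=C\varepsilon^{4g}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $M_R=P_R\times(\mathbb R/\mathbb Z)^{n-5}$, with coordinates $x_1,\dots,x_{n-5}$ on the flat factor. By Lemma~\ref{lem:bundle}, $M_R\in\mathcal M(n,D,k_0)$ with $D=\operatorname{diam}N+n$, and $c_0\varepsilon\le\operatorname{inj}(M_R)\le\varepsilon/2\to0$. Let $\sigma'$ be a coexact $2$-eigenform on $P_R$ with eigenvalue $\lambda'=\lambda^{\mathrm{co}}_2(P_R)$. By (H1), $d\sigma'\ne0$ is an eigenform with the same eigenvalue. For $I\subset\{1,\dots,n-5\}$ the form $dx_I$ is harmonic, so by (H4) $\sigma'\wedge dx_I$ and $d\sigma'\wedge dx_I$ are eigenforms on $M_R$ with eigenvalue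 $\lambda'$. Their degrees $2+|I|$ and $3+|I|$ cover all $p$ with $2\le p\le n-2$. Hence $\lambda_{1,p}(M_R)\le C\varepsilon^{4g}\le Cc_0^{-4g}\operatorname{inj}(M_R)^{q'}$ with $q'=4g>q$. A bound $\lambda_{1,p}\ge C''\operatorname{inj}^q$ on $\mathcal M(n,D,k_0)$ would bound $\operatorname{inj}(M_R)^{4g-q}$ from below by a positive constant, which is false.
\end{proof}

\section{The lower bound for $1$-forms: reduction and plan}\label{sec:plan}

Replace $k$ by $\max(k,1)$ and multiply the metric by $k$. This changes $\lambda_{1,1}$, $\operatorname{vol}$, $\operatorname{inj}$ and $D$ by powers of $k$, so we may assume $|K|\le1$ and $\operatorname{diam}M\le D$. Put $\iota=\operatorname{inj}(M)$. Then $\iota\le D$ by (G7) and $\operatorname{vol}(M)\le v_n(D)$ by (G2). Constants $C_n$ depend only on $n$, constants $C,c>0$ only on $n,D,\theta$; unless numbered, they may change from line to line.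

Since $\operatorname{vol}(M)^2\iota^\theta\le C$, any eigenvalue bounded below by a constant satisfies the desired inequality. By (H2) and (G5) it therefore suffices to treat $\lambda=\lambda^{\mathrm{co}}_1$, and we may assume $\lambda\le1$. Let $\omega$ be a coexact eigenform with
\[
\int_M|\omega|^2=\operatorname{vol}(M),\qquad\eta=\sup|d\omega|>0,\qquad\varphi(c)=\int_c\omega\ \text{ for paths }c.
\]
We write $\mathbf e(u)=e^{2\pi iu}$ and $\|u\|$ for the distance from $u\in\mathbb R$ to $\mathbb Z$. Then $4\|u\|\le|\mathbf e(u)-1|\le2\pi\|u\|$.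

If $\lambda$ is small, $\omega$ is almost closed, yet it is orthogonal to all closed forms. To exploit this we need a closed form near a multiple of $\omega$, and closed forms are easy to build as $du$ for a circle-valued function $\mathbf e(u)$. The plan has four steps.
\begin{enumerate}
\item[1.] $\eta\le C\sqrt\lambda$ (Lemma~\ref{lem:sup}).
\item[2.] For $0\le s\le T$ with $T$ of order $1/\eta$, the form $s\omega$ is almost closed at unit scale, so $s\varphi$ is almost additive on short loops (Lemma~\ref{lem:add}).
\item[3.] As in Dirichlet's approximation argument, among $L_*+1$ numbers in $[0,T]$ two have a difference $s$ for which the periods of $s\omega$ on short loops and on the edges of a net are almost integers, with $L_*\le C\iota^{-\theta/2}/\operatorname{vol}(M)$ (Proposition~\ref{prop:pigeon}).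
\item[4.] For such $s$, the local primitives of $s\omega$ glue to a circle-valued function, $s\omega$ is within $C_1$ of a closed form, and so $s\le C_1$ (Proposition~\ref{prop:rigid}).
\end{enumerate}
Steps 3 and 4 are incompatible once $[0,T]$ contains $L_*+1$ multiples of $2C_1$. Hence $T\le CL_*$, that is, $\eta\ge c\operatorname{vol}(M)\iota^{\theta/2}$. In Example~\ref{ex:heis} the form $e$ has $\sup|de|=\varepsilon=\operatorname{vol}$, which matches this bound up to the factor $\iota^{\theta/2}$.

The main point is the size of $L_*$. The following model shows what to expect. Suppose the short loops at a point form a box $\Lambda=\{j\in\mathbb Z^r:|j_i|\le l_i\}$ with integers $l_i\ge1$, as for a collapsed flat torus fiber, and $\varphi(j)=\sum j_i\varphi_i$. Sort the numbers $t$ by the position of $t\varphi_i\bmod1$ in intervals of length $1/(20rl_i)$, for each $i$. Two numbers $t,t'$ in one class satisfy $\|(t-t')\varphi(j)\|\le\frac1{20}$ on all of $\Lambda$, and the number of classes is $\prod20rl_i\le(10r)^r|\Lambda|$. So $L_*$ should be comparable to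 the number of short loops, which is at most $C/\operatorname{vol}(M)$ (Lemma~\ref{lem:count}). In general the short loops have no basis, and Section~\ref{sec:key} replaces the basis by orthogonality of characters.

\section{Short loops}\label{sec:loops}

The integral of $\omega$ changes little under a homotopy of small area, but a short loop may be contractible in $M$ only through a large homotopy. So the fundamental group is not the right object. We compare short paths through their lifts to the tangent space, where nothing is collapsed.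

Since $3<\pi$, (G1) shows that $\exp_x$ is a local diffeomorphism on $\bar B(0,3)\subset T_xM$. Let $g_x=\exp_x^*g$. On $\bar B(0,1)$, $g_x$-norms and Euclidean norms differ by a factor at most $2$, because $\sin1>\frac12$ and $\sinh1<2$. Paths are piecewise smooth, $ac$ means $a$ followed by $c$, $\bar c$ is the reverse of $c$, and $\gamma_v(u)=\exp_x(uv)$, $0\le u\le1$.

A path $c$ from $x$ of length less than $3$ has a unique lift $\hat c$ to $B(0,3)$ starting at $0$. Indeed, a partial lift is unique and extends past any point it reaches, since $\exp_x$ is a local diffeomorphism; by the Gauss lemma it stays in the compact ball of radius $\operatorname{len}(c)$, where $g_x$ is comparable to the Euclidean metric, so it converges at the end of its interval. Let $E(c)$ be the endpoint of $\hat c$. Then $|E(c)|\le\operatorname{len}(c)$ and $E(\gamma_v)=v$. For paths $c,c'$ from $x$ of length less than $3$ write $c\sim c'$ if $E(c)=E(c')$. Thus $c\sim\gamma_{E(c)}$, and $c\bar c$ is equivalent to the constant path if $2\operatorname{len}(c)<3$.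

The relation $\sim$ is defined in the tangent space at the starting point. The next lemma shows that it survives a change of starting point.

\begin{lemma}[substitution]\label{lem:subst}
Let $c\sim c'$ run from $x$ to $y$, let $a$ run from $w$ to $x$, and let $b$ start at $y$. If $\operatorname{len}(a)+\rho+\operatorname{len}(b)<3$ with $\rho=\max(\operatorname{len}c,\operatorname{len}c')$, then $acb\sim ac'b$.
\end{lemma}

\begin{proof}
Define $\Theta:\bar B(0,\rho)\subset T_xM\to B(0,3)\subset T_wM$ by $\Theta(v)=E(a\gamma_v)$. Then $\Theta(0)=E(a)$ and $\exp_w\circ\,\Theta=\exp_x$. The map $\Theta$ is continuous: cover the lift of $a\gamma_{v_0}$ by finitely many open sets on which $\exp_w$ is a diffeomorphism onto its image; for $v$ near $v_0$ the path $a\gamma_v$ lifts piece by piece through the same sets, continuously in $v$, and lifts are unique. Hence $\Theta\circ\hat c$ and $\Theta\circ\hat c'$ are the lifts of $c$ and $c'$ under $\exp_w$ from $E(a)$. Both end at $\Theta(E(c))$, and the lifts of $b$ from that point agree.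
\end{proof}

So in a concatenation one may replace a subpath by an equivalent one, and insert or delete $a\bar a$, as long as the total length stays below $3$. In particular one can cancel: if $ca\sim c'a$, then $c\sim ca\bar a\sim c'a\bar a\sim c'$, and if $ac\sim ac'$, then $c\sim\bar aac\sim\bar aac'\sim c'$. Every concatenation used below, including the inserted pieces, has length less than $2$.

For $0<\rho\le3$ let $\Lambda_x(\rho)=\{a\in T_xM:\exp_xa=x,\ |a|<\rho\}$. This finite set contains $0$ and is in bijection, through $E$, with the classes of loops at $x$ of length less than $\rho$. Define $a_1\cdots a_l=E(\gamma_{a_1}\cdots\gamma_{a_l})$ if $\sum|a_i|<3$, and $a^{-1}=-\gamma_a'(1)$, so that $\gamma_{a^{-1}}=\bar\gamma_a$. Then $|a_1\cdots a_l|\le\sum|a_i|$, $|a^{-1}|=|a|$ and $\varphi(\gamma_{a^{-1}})=-\varphi(\gamma_a)$. By Lemma~\ref{lem:subst} products may be bracketed freely and $aa^{-1}=a^{-1}a=0$. Thus the group axioms, with identity $0$, hold for all words of total length less than $3$. We call $Y\subset\Lambda_x(\frac14)$ \emph{$s$-separated}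 if $|a^{-1}b|\ge s$ for distinct $a,b\in Y$; note $|a^{-1}b|=|b^{-1}a|$.

\begin{lemma}\label{lem:count}
Let $x\in M$.
\begin{enumerate}
\item[(P)] Let $0<s\le\rho\le\frac14$. An $s$-separated set $Y\subset\Lambda_x(\rho)$ has $|Y|\le(16\rho/s)^n$. If $Y$ is maximal, every $a\in\Lambda_x(\rho)$ is $a=yb$ with $y\in Y$, $b\in\Lambda_x(s)$. Hence $|\Lambda_x(\rho)|\le(16\rho/s)^n|\Lambda_x(s)|$.
\item[(V)] $|\Lambda_x(\frac12)|\le C/\operatorname{vol}(M)$.
\item[(I)] $\Lambda_x(\rho)=\{0\}$ for $\rho\le\min(2\iota,3)$.
\end{enumerate}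
\end{lemma}

\begin{proof}
(P) Suppose that the Euclidean balls of radius $s/8$ about distinct $a,b\in Y$ meet. The segment from $a$ to $b$ has $g_x$-length at most $s/2$ and projects to a loop $c$ at $x$ with $\gamma_ac\sim\gamma_b$. Hence $c\sim\bar\gamma_a\gamma_b$ and $|a^{-1}b|=|E(c)|\le s/2$, a contradiction. So these balls are disjoint. They lie in $B(0,2\rho)$, and comparing Euclidean volumes gives the bound. If $Y$ is maximal and $a\in\Lambda_x(\rho)$, some $y\in Y$ has $|y^{-1}a|<s$, and $a=y(y^{-1}a)$.

(V) Let $y\in B_M(x,\frac12)$ and let $c$ be a minimal geodesic from $x$ to $y$. The points $E(\gamma_ac)$, $a\in\Lambda_x(\frac12)$, are preimages of $y$ in $B(0,1)$, distinct by cancellation. Since $\exp_x$ is a local isometry for $g_x$, counting preimages gives $|\Lambda_x(\frac12)|\operatorname{vol}B_M(x,\frac12)\le\operatorname{vol}(B(0,1),g_x)\le C_n$. By (G2), $\operatorname{vol}B_M(x,\frac12)\ge c\operatorname{vol}(M)$.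

(I) A nonzero $a\in\Lambda_x(\rho)$ gives a geodesic loop of length $|a|<2\iota$, contrary to (G7).
\end{proof}

\section{The periods of the eigenform}\label{sec:periods}

\begin{lemma}\label{lem:sup}
$\eta^2\le C\lambda$.
\end{lemma}

\begin{proof}
Elliptic estimates on $M$ itself degenerate as $\iota\to0$, so we work on a ball in a tangent space and pay for the multiplicity of $\exp_x$ with (V). Let $\beta=d\omega$ and $H=|\beta|^2$. From $\Delta\beta=\lambda\beta$, $\lambda\le1$ and (H5),
\[
\tfrac12\operatorname{div}\nabla H=|\nabla\beta|^2-\lambda H+\langle\mathcal R\beta,\beta\rangle\ge-C_nH .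
\]
Let $H$ attain its maximum $\eta^2$ at $x$, and let $\tilde H=H\circ\exp_x$ on $\bar B(0,\frac14)$. In linear coordinates, with $G=\sqrt{\det g_x}$, the inequality reads $\partial_i(Gg_x^{ij}\partial_j\tilde H)+2C_nG\tilde H\ge0$. As $g_x$ is within fixed factors of the Euclidean metric, (G6) applies with $\Theta=\Theta(n)$. Using $\tilde H\le\eta^2$,
\[
\eta^4=\tilde H(0)^2\le C_n\eta^2\int_{B(0,1/4)}\tilde H\,dv_{g_x}=C_n\eta^2\int_MH(y)\,m(y)\,dy,
\]
where $m(y)$ is the number of preimages of $y$ in $B(0,\frac14)$. If $v$ is one preimage, the map $v'\mapsto E(\gamma_{v'}\bar\gamma_v)$ from the set of preimages to $\Lambda_x(\frac12)$ is injective by cancellation. So $m\le C/\operatorname{vol}(M)$ by (V). Finally $\int_MH=\lambda\int_M|\omega|^2=\lambda\operatorname{vol}(M)$, because $d^*\omega=0$.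
\end{proof}

On $\bar B(0,1)\subset T_xM$ let $f_x(v)=\varphi(\gamma_v)$, the radial primitive of $\tilde\omega=\exp_x^*\omega$. For $a\in\Lambda_x(1)$ write $\varphi(a)=\varphi(\gamma_a)$.

\begin{lemma}\label{lem:add}
We have $|df_x-\tilde\omega|_{g_x}\le2\eta$ on $\bar B(0,1)$. If $c\sim c'$ have length at most $1$, then $|\varphi(c)-\varphi(c')|\le4\eta$.
\end{lemma}

\begin{proof}
The homotopy formula of the Poincar\'e lemma reads $\tilde\omega_v(\xi)-(df_x)_v(\xi)=\int_0^1(d\tilde\omega)_{uv}(v,u\xi)\,du$. At the point $uv$ the vector $v$ has $g_x$-norm $|v|\le1$, and $u\xi$ has $g_x$-norm at most $4u$ times the $g_x$-norm of $\xi$ at $v$. So the integral is at most $\eta\int_0^14u\,du=2\eta$ times that norm. Integrating $\tilde\omega-df_x$ along $\hat c$ gives $|\varphi(c)-f_x(E(c))|\le2\eta$, and the same holds for $c'$ with $E(c')=E(c)$.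
\end{proof}

\subsection*{Parameters} Let $\tau=\theta/(4n)\le1$, $m=\lceil2n/\tau\rceil$ and $B_n=40\cdot64^n$. Choose $Q=Q(n,\theta)$ so large that
\begin{equation}\label{eq:Q}
2(64m)^nQ^{(1+\tau)n}(B_nQ^{-\tau})^{2m}\le\tfrac1{16},\qquad8(4096m)^n\le Q^{\tau n};
\end{equation}
this is possible since $2m\tau\ge4n>(1+\tau)n$, and it forces $Q\ge2$. Then choose $\kappa=\kappa(n,\theta)>0$ with
\begin{equation}\label{eq:kappa}
\kappa\le\tfrac1{1000},\qquad140\kappa\le B_nQ^{-\tau},\qquad2(64m)^nQ^{(1+\tau)n}(7\kappa)^2\le\tfrac1{16},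
\end{equation}
and put $\delta=1/(32mQ^{1+\tau})$. Call $T>0$ \emph{admissible} if $4\eta T\le\kappa$. Until the end of the proof of Proposition~\ref{prop:rigid}, $T$ is admissible. For $|s|\le T$, Lemma~\ref{lem:add} gives
\begin{equation}\label{eq:add}
|s\varphi(c)-s\varphi(c')|\le\kappa,\qquad\Big|s\varphi(a_1\cdots a_l)-\sum s\varphi(a_i)\Big|\le\kappa
\end{equation}
for $c\sim c'$ of length at most $1$, and for $a_i\in\Lambda_x(1)$ with $\sum|a_i|\le1$.

A finite set $\mathcal T\subset[0,T]$ is \emph{$(x,\rho)$-close} if $\|(t-t')\varphi(a)\|\le\frac1{20}$ for all $t,t'\in\mathcal T$ and $a\in\Lambda_x(\rho)$. Subsets of close sets are close, and $(x,\rho)$-close implies $(x,\rho')$-close for $\rho'\le\rho$. Each use of \eqref{eq:add} or of the triangle inequality costs some tolerance, and the number of steps below is unbounded as $\iota\to0$. The next lemma regains tolerance by passing to a smaller radius.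

\begin{lemma}\label{lem:shrink}
Let $|s|\le T$, $\rho\le\frac14$, and $\|s\varphi(a)\|\le\frac1{20}$ on $\Lambda_x(\rho)$. Then $\|s\varphi(a)\|\le\frac1{80}+\kappa$ on $\Lambda_x(\rho/4)$.
\end{lemma}

\begin{proof}
Let $a\in\Lambda_x(\rho/4)$ and $u=\|s\varphi(a)\|\le\frac1{20}$. Since $4u<\frac12$, we have $4u=\|4s\varphi(a)\|$. As $a^4\in\Lambda_x(\rho)$, \eqref{eq:add} gives $4u\le\frac1{20}+\kappa$.
\end{proof}

\section{Counting close sets from one scale to the next}\label{sec:key}

If $\Lambda$ is a finite group, distinct homomorphisms from $\Lambda$ to the circle are orthogonal in $\mathbb C^\Lambda$, so there are at most $|\Lambda|$ of them. In our setting the functions $\mathbf e(t\varphi)$ are almost multiplicative, and two of them that differ substantially are almost orthogonal with respect to an almost invariant weight. But $L$ unit vectors with inner products at most $\epsilon_*$ in dimension $r$ are only bounded in number when $r\epsilon_*^2$ is small. Here $\epsilon_*$ cannot be taken below the error $\kappa$ of \eqref{eq:add}, while $|\Lambda_x(\delta)|$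 is unbounded. We therefore proceed scale by scale, from $\rho$ to $Q\rho$. Closeness at scale $\rho$ says that the functions are almost constant on the ``cosets'' of $\Lambda_x(\rho/4)$, which reduces the dimension to a number bounded in terms of $n$ and $\theta$.

\begin{lemma}\label{lem:gram}
Let $v_1,\dots,v_L$ be unit vectors in a Hermitian space with $|\langle v_i,v_j\rangle|\le\epsilon_*$ for $i\ne j$, each at distance at most $\frac18$ from a subspace $\mathcal H$ of dimension at most $r$. If $r\epsilon_*^2\le\frac18$, then $L\le8r$.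
\end{lemma}

\begin{proof}
Let $p_i$ be the orthogonal projection of $v_i$ to $\mathcal H$, so $|p_i|^2\ge1-\frac1{64}\ge\frac12$. Let $G$ and $G'$ be the Gram matrices of the $v_i$ and the $p_i$. Then $G-G'$ is the Gram matrix of the $v_i-p_i$, so $G$, $G'$ and $G-G'$ are positive semidefinite. The trace of a product of two such matrices is nonnegative, so $\operatorname{tr}G'^2\le\operatorname{tr}G'G\le\operatorname{tr}G^2$. Since $G'$ has at most $r$ nonzero eigenvalues, the Cauchy--Schwarz inequality gives
\[
\tfrac14L^2\le(\operatorname{tr}G')^2\le r\operatorname{tr}G'^2\le r\sum_{i,j}|G_{ij}|^2\le r(L+L^2\epsilon_*^2)\le rL+\tfrac18L^2.\qedhere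
\]
\end{proof}

\begin{proposition}\label{prop:key}
If $\rho\le\delta$ and $\mathcal T$ is $(x,\rho)$-close, then $\mathcal T$ is a union of at most $Q^{2\tau n}|\Lambda_x(Q\rho)|/|\Lambda_x(\rho)|$ subsets that are $(x,Q\rho)$-close.
\end{proposition}

\begin{proof}
Write $\Lambda=\Lambda_x$. Let $\{t_1,\dots,t_L\}\subset\mathcal T$ be maximal with the property that for $i\ne j$ some $b\in\Lambda(Q\rho)$ has $\|(t_i-t_j)\varphi(b)\|>\frac1{40}$. Every $t\in\mathcal T$ has some $t_i$ with $\|(t-t_i)\varphi(b)\|\le\frac1{40}$ for all $b\in\Lambda(Q\rho)$. Grouping the $t$ by $i$ writes $\mathcal T$ as a union of $L$ sets that are $(x,Q\rho)$-close. It remains to bound $L$.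

\emph{An almost invariant weight.} Let $r=Q^{1+\tau}\rho$, so that $2mr\le\frac1{16}$ and $Q\rho/r=Q^{-\tau}$. Let $\nu(a)=Z^{-1}\max(0,1-|a|/r)$, with $Z$ chosen so that $\sum\nu=1$; it is supported on $\Lambda(r)$. By (P), $Z\ge\frac12|\Lambda(r/2)|\ge\frac1264^{-n}|\Lambda(2r)|$. Fix $i\ne j$, and put $s=t_i-t_j$, $\chi(a)=\mathbf e(s\varphi(a))$, $F=\sum_a\nu(a)\chi(a)$. Take $b\in\Lambda(Q\rho)$ with $\|s\varphi(b)\|>\frac1{40}$, so $|\chi(b)-1|\ge\frac1{10}$. By \eqref{eq:add}, $|\chi(ab)-\chi(a)\chi(b)|\le7\kappa$. The map $a\mapsto a'=ab$ is a bijection from $\Lambda(r)$ onto the set of $a'\in\Lambda(2r)$ with $a'b^{-1}\in\Lambda(r)$, so $\sum_a\nu(a)\chi(ab)=\sum_{a'\in\Lambda(2r)}\nu(a'b^{-1})\chi(a')$. Moreover $\big||a'b^{-1}|-|a'|\big|\le|b|<Q\rho$. Hence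
\[
|\chi(b)F-F|\le7\kappa+\sum_{a'\in\Lambda(2r)}|\nu(a'b^{-1})-\nu(a')|\le7\kappa+\frac{|\Lambda(2r)|}{Z}\,Q^{-\tau}\le7\kappa+2\cdot64^nQ^{-\tau},
\]
and $|F|\le70\kappa+20\cdot64^nQ^{-\tau}\le B_nQ^{-\tau}$ by \eqref{eq:kappa}.

\emph{Convolution.} The gain $Q^{-\tau}$ is too small to beat the dimension, which will be of order $Q^{(1+\tau)n}$. Taking $r$ larger would improve the gain but lose more in the final count. Convolving $\nu$ with itself raises the gain to the power $m$ and enlarges the support only by the factor $m$. Let $w(a)=\sum\nu(a_1)\cdots\nu(a_m)$, summed over all $(a_1,\dots,a_m)\in\Lambda(r)^m$ with $a_1\cdots a_m=a$. This is a probability weight on $X=\Lambda(mr)$. In $\mathbb C^X$ consider the unit vectors $v_i(a)=\sqrt{w(a)}\,\mathbf e((t_i-t_1)\varphi(a))$. For $i\ne j$ and $\chi,F$ as above,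
\[
\langle v_i,v_j\rangle=\sum\nu(a_1)\cdots\nu(a_m)\,\chi(a_1\cdots a_m),\qquad F^m=\sum\nu(a_1)\cdots\nu(a_m)\,\chi(a_1)\cdots\chi(a_m),
\]
and these differ by at most $7\kappa$ by \eqref{eq:add}. So $|\langle v_i,v_j\rangle|\le\epsilon_*:=(B_nQ^{-\tau})^m+7\kappa$.

\emph{Reduction of the dimension.} Let $Y\subset X$ be a maximal $\rho/4$-separated set. By (P), $|Y|\le(64mQ^{1+\tau})^n$, and each $a\in X$ is $a=y(a)b$ with $y(a)\in Y$, $b\in\Lambda(\rho/4)$. Let $\mathcal H\subset\mathbb C^X$ consist of the functions $\sqrt{w(a)}\,\phi(y(a))$ with $\phi:Y\to\mathbb C$; its dimension is at most $|Y|$. Put $s_i=t_i-t_1$. Since $\mathcal T$ is $(x,\rho)$-close, Lemma~\ref{lem:shrink} gives $\|s_i\varphi(b)\|\le\frac1{80}+\kappa$, and with \eqref{eq:add}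
\[
|\mathbf e(s_i\varphi(a))-\mathbf e(s_i\varphi(y(a)))|\le2\pi(\tfrac1{80}+2\kappa)\le\tfrac18 .
\]
As $\sum w=1$, the vector $v_i$ is within $\frac18$ of $\mathcal H$. By \eqref{eq:Q} and \eqref{eq:kappa}, $|Y|\epsilon_*^2\le2|Y|(B_nQ^{-\tau})^{2m}+2|Y|(7\kappa)^2\le\frac18$. Lemma~\ref{lem:gram} gives $L\le8|Y|$.

\emph{Counting $Y$.} The bound on $|Y|$ just used would cost the full power $n$ at each scale; we need one that telescopes. If $yb=y'b'$ with $y,y'\in Y$ and $b,b'\in\Lambda(\rho/8)$, then $y^{-1}y'=bb'^{-1}$ has norm less than $\rho/4$, so $y=y'$ and $b=b'$. All such products lie in $\Lambda(2mr)$, so $|Y|\,|\Lambda(\rho/8)|\le|\Lambda(2mr)|$. Since $2mr=2mQ^\tau\cdot Q\rho$, (P) gives $|\Lambda(2mr)|\le(32mQ^\tau)^n|\Lambda(Q\rho)|$ and $|\Lambda(\rho)|\le128^n|\Lambda(\rho/8)|$. Therefore $L\le8(4096m)^nQ^{\tau n}|\Lambda(Q\rho)|/|\Lambda(\rho)|$, and the second condition in \eqref{eq:Q} finishes the proof.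
\end{proof}

Fix a maximal set $x_1,\dots,x_V$ of points of $M$ at mutual distance at least $\delta/64$. Every point of $M$ is at distance less than $\delta/64$ from some $x_i$. The balls $B_M(x_i,\delta/128)$ are disjoint and have volume at least $c\operatorname{vol}(M)$ by (G2), so $V\le C$. For each pair $(i,j)$ with $\operatorname{dist}(x_i,x_j)\le\delta/8$ fix a minimal geodesic $e_{ij}$ from $x_i$ to $x_j$. Consider the conditions on a number $s$:
\begin{equation}\label{eq:int}
\|s\varphi(a)\|\le\tfrac1{20}\ \text{ for all $i$ and $a\in\Lambda_{x_i}(\delta)$},\qquad\|s\varphi(e_{ij})\|\le\tfrac1{40}\ \text{ for all such $(i,j)$}.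
\end{equation}

\begin{proposition}\label{prop:pigeon}
There is an integer $L_*\ge1$, not depending on $T$, with $L_*\le C\iota^{-2\tau n}/\operatorname{vol}(M)$, such that among any $L_*+1$ elements of $[0,T]$ two have a difference $s>0$ satisfying \eqref{eq:int}.
\end{proposition}

\begin{proof}
We split a finite set $\mathcal T\subset[0,T]$ into classes such that all differences within a class satisfy \eqref{eq:int}, and bound the number of classes by $C\iota^{-2\tau n}/\operatorname{vol}(M)$. Since $\iota\le D$ and $\operatorname{vol}(M)\le v_n(D)$, this bound is at least $1$ for $C$ large, and $L_*$ is its integer part.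

\emph{At $x_1$.} If $2\iota\ge\delta$, then $\Lambda_{x_1}(\delta)=\{0\}$ by (I) and $\mathcal T$ is $(x_1,\delta)$-close. Otherwise let $\rho_i=2\iota Q^i$ and let $i_0\ge1$ be minimal with $\rho_{i_0}\ge\delta$. Then $\rho_{i_0}<Q\delta\le\frac1{32}$, so $Q^{i_0}\le1/\iota$. By (I), $\Lambda_{x_1}(\rho_0)=\{0\}$ and $\mathcal T$ is $(x_1,\rho_0)$-close. Apply Proposition~\ref{prop:key} successively with $\rho=\rho_0,\dots,\rho_{i_0-1}<\delta$ to every piece. The ratios telescope, and by (V) the number of $(x_1,\delta)$-close pieces is at most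
\[
Q^{2\tau ni_0}|\Lambda_{x_1}(\rho_{i_0})|\le C\iota^{-2\tau n}/\operatorname{vol}(M).
\]
This is the only place where $\iota$ enters: each of about $\log_Q(1/\iota)$ scales loses the factor $Q^{2\tau n}$.

\emph{From $x$ to a nearby $y$.} Let $\operatorname{dist}(x,y)\le\delta/16$. We claim that an $(x,\delta)$-close set is a union of at most $C_n$ subsets that are $(y,\delta)$-close. Let $s=t-t'$ be a difference in the set, and $c$ a minimal geodesic from $x$ to $y$. For $b\in\Lambda_y(\delta/8)$ the loop $c\gamma_b\bar c$ has length less than $\delta/4$ and period $\varphi(b)$. Its class $a$ lies in $\Lambda_x(\delta/4)$, so Lemma~\ref{lem:shrink} and \eqref{eq:add} give $\|s\varphi(b)\|\le\frac1{80}+2\kappa$. By (P), every element of $\Lambda_y(\delta)$ is $a_jb$ with $b\in\Lambda_y(\delta/8)$ and $a_j$ from a list of at most $128^n$ elements of $\Lambda_y(\delta)$. Subdivide according to which of $80$ intervals of length $\frac1{80}$ contains $t\varphi(a_j)\bmod1$, for each $j$. Within one of these at most $80^{128^n}$ classes, $\|s\varphi(a_jb)\|\le\frac1{80}+(\frac1{80}+2\kappa)+\kappa\le\frac1{20}$.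

\emph{The whole net.} The graph on $x_1,\dots,x_V$ that joins points at distance at most $\delta/16$ is connected: otherwise the open balls $B_M(x_i,\delta/64)$ would fall into two families with disjoint unions covering the connected space $M$. Applying the claim along the edges of a spanning tree rooted at $x_1$ multiplies the number of classes by at most $C_n^{V}$ and yields the first condition in \eqref{eq:int}. Subdividing according to the position of $t\varphi(e_{ij})\bmod1$ in $40$ intervals of length $\frac1{40}$ costs a factor at most $40^{V^2}$ and yields the second.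
\end{proof}

\section{Almost integral periods and the end of the proof}\label{sec:rigid}

\begin{proposition}\label{prop:rigid}
There is $C_1=C_1(n,D,\theta)>0$ such that every $s\in(0,T]$ satisfying \eqref{eq:int} has $s\le C_1$.
\end{proposition}

\begin{proof}
The radial primitives $f_i=f_{x_i}$ live on tangent spaces and are multivalued on $M$. Condition \eqref{eq:int} says that all branches of all $sf_i$ at a point almost agree modulo $\mathbb Z$, so the average of the $\mathbf e(sf_i)$ over all branches does not vanish.

\emph{The branches almost agree.} For $x\in M$ let $Z_x$ be the set of pairs $(i,v)$ with $v\in T_{x_i}M$, $|v|<\delta/16$ and $\exp_{x_i}v=x$. If $(i,v),(j,v')\in Z_x$, then $\operatorname{dist}(x_i,x_j)<\delta/8$, and $\gamma_v\bar\gamma_{v'}\bar e_{ij}$ is a loop at $x_i$ of length less than $\delta/4$ with period $f_i(v)-f_j(v')-\varphi(e_{ij})$. Comparing it with its class in $\Lambda_{x_i}(\delta)$ by \eqref{eq:add} and using \eqref{eq:int},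
\begin{equation}\label{eq:branches}
\|sf_i(v)-sf_j(v')\|\le\tfrac1{20}+\kappa+\tfrac1{40}\le\tfrac1{10}.
\end{equation}

\emph{The average.} Let $\Psi:[0,\infty)\to[0,1]$ be smooth, equal to $1$ on $[0,\delta/32]$ and to $0$ on $[\delta/16,\infty)$, with $|\Psi'|\le100/\delta$. Put
\[
W(x)=\sum_{(i,v)\in Z_x}\Psi(|v|),\qquad U(x)=W(x)^{-1}\sum_{(i,v)\in Z_x}\Psi(|v|)\,\mathbf e(sf_i(v)).
\]
A point $x$ has finitely many preimages in $\bar B(0,\delta/16)\subset T_{x_i}M$, and by compactness all preimages of nearby points in this ball are given by the local inverses of $\exp_{x_i}$ at these. So both sums are locally finite sums of smooth functions. Choose $x_j$ with $\operatorname{dist}(x,x_j)<\delta/64$ and a minimal geodesic $c$ from $x_j$ to $x$. The vectors $E(c\gamma_b)$, $b\in\Lambda_x(\delta/64)$, are distinct preimages of $x$ of norm less than $\delta/32$, so $W(x)\ge|\Lambda_x(\delta/64)|\ge1$. Thus $U$ is smooth. It is a convex combination of unit complex numbers which, by \eqref{eq:branches}, lie within the angle $2\pi/10$ of one of them. Hence $|U|\ge\cos(\pi/5)\ge\frac12$.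

\emph{The derivative.} Index the local branches by $l$ and write $U=\sum w_l\,\mathbf e(sf_l)$ with $w_l=\Psi_l/W$. By Lemma~\ref{lem:add}, $df_l=\omega+r_l$ with $|r_l|\le2\eta$, so
\[
dU-2\pi is\,U\omega=2\pi is\sum w_l\,\mathbf e(sf_l)\,r_l+\sum\mathbf e(sf_l)\,dw_l .
\]
The first sum has norm at most $4\pi s\eta\le\pi\kappa\le1$. From $dw_l=d\Psi_l/W-\Psi_l\,dW/W^2$ we get $\sum|dw_l|\le\frac2W\sum|d\Psi_l|$, and $|d\Psi_l|\le100/\delta$ by the Gauss lemma. For fixed $i$ and one $(i,v)\in Z_x$, the map $v'\mapsto E(\bar\gamma_v\gamma_{v'})\in\Lambda_x(\delta/8)$ is injective on the pairs $(i,v')\in Z_x$. So $|Z_x|\le V|\Lambda_x(\delta/8)|\le128^nVW(x)$ by (P). The number of branches is unbounded under collapse, but this ratio is not, and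
\[
|dU-2\pi is\,U\omega|\le1+200\cdot128^nV/\delta\le C .
\]

\emph{The closed form.} Locally $U=|U|\,\mathbf e(u)$ with $u$ determined up to an integer, so $\omega_0=du$ is a globally defined closed real $1$-form. From $dU/U=d\log|U|+2\pi i\,\omega_0$ we get $2\pi(\omega_0-s\omega)=\operatorname{Im}(dU/U-2\pi is\omega)$, and $|U|\ge\frac12$ gives $|\omega_0-s\omega|\le C_1$ pointwise. Since $\omega$ is coexact, $\int\langle\omega,\omega_0\rangle=0$ by (H1). With the normalization of $\omega$ and the Cauchy--Schwarz inequality,
\[
s\operatorname{vol}(M)=\int_M\langle\omega,s\omega-\omega_0\rangle\le C_1\int_M|\omega|\le C_1\operatorname{vol}(M).\qedhere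
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $T=2C_1L_*$ and $\mathcal T=\{0,2C_1,4C_1,\dots,2C_1L_*\}$. If $T$ were admissible, Proposition~\ref{prop:pigeon} would give $s\ge2C_1$ satisfying \eqref{eq:int}, contrary to Proposition~\ref{prop:rigid}. Hence $8\eta C_1L_*>\kappa$, and Lemma~\ref{lem:sup} gives
\[
\lambda\ge c\eta^2\ge cL_*^{-2}\ge c\operatorname{vol}(M)^2\iota^{4\tau n}=c\operatorname{vol}(M)^2\iota^\theta .
\]
The second inequality of the theorem follows from (G4).
\end{proof}

\begin{remark}
The upper curvature bound makes $\exp_x$ a local diffeomorphism at unit scale, on which all of Section~\ref{sec:loops} rests. The lower curvature bound enters through (G1), (G2), (G5) and (H5). The diameter bound enters through (G5), (V), the bound on $V$ and the upper bounds on $\iota$ and $\operatorname{vol}(M)$. It cannot be dropped: for $l\ge1$ the flat torus $\mathbb R/l\mathbb Z\times(\mathbb R/\mathbb Z)^{n-1}$ has $\operatorname{inj}=\frac12$, volume $l$ and $\lambda_{1,1}=(2\pi/l)^2$.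
\end{remark}

\section{The other degrees and the exponents}\label{sec:rest}

Since $\operatorname{inj}\le D$, a lower bound by $C\operatorname{inj}^q$ implies one by $C\operatorname{inj}^{q''}$ for every $q''\ge q$. In the same way, Theorem~\ref{thm:B} holds for every $\theta>0$.

\begin{proof}[Proof of Corollary~\ref{cor:C}]
For $p=0$ use (G5). For $n=1$ we have $\lambda_{1,1}=\lambda_{1,0}$ by (H2). For $p=1$, $n\ge2$, use Theorem~\ref{thm:B} with $\theta=1$.

Let $M$ be orientable. The degrees $n-1$ and $n$ reduce to $1$ and $0$ by (H3). For $n\le3$ every $p$ lies in $\{0,1,n-1,n\}$. For $n=4$, $p=2$, (H2) and (H3) give $\lambda_{1,2}=\min(\lambda^{\mathrm{co}}_1,\lambda^{\mathrm{co}}_2)=\lambda^{\mathrm{co}}_1\ge\lambda_{1,1}$.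

Let $M$ be nonorientable, with orientation cover $\hat M$, a closed orientable manifold with $|K|\le k$. Eigenforms pull back to eigenforms, so $\lambda_{1,p}(M)\ge\lambda_{1,p}(\hat M)$. The exponential map of $M$ factors through that of $\hat M$, so $\operatorname{inj}\hat M\ge\operatorname{inj}M$. Let $\hat x\in\hat M$ and let $\hat x'$ be the other point of its fiber. Lifting minimal geodesics shows that the closed balls of radius $D$ about $\hat x$ and $\hat x'$ cover $\hat M$. They meet because $\hat M$ is connected, so $\operatorname{dist}(\hat x,\hat x')\le2D$ and every point is within $3D$ of $\hat x$. Thus $\hat M\in\mathcal M(n,3D,k)$ and the orientable case applies.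

If $n\ge5$ and $p\notin\{0,1,n-1,n\}$, then $2\le p\le n-2$, and Theorem~\ref{thm:A} excludes every $q$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:D}]
(1) Multiply the manifolds of Example~\ref{ex:heis} by the flat torus $(\mathbb R/\mathbb Z)^{n-3}$. By Lemma~\ref{lem:bundle} the products lie in one class $\mathcal M(n,D,k)$ and have $\operatorname{vol}=\varepsilon$, $\operatorname{inj}\ge c_0\varepsilon$; by (H4), $e$ remains an eigenform and $\lambda_{1,1}\le\varepsilon^2$. Since $\theta\ge0$, the assumed bound gives $Cc_0^\theta\varepsilon^{q+\theta}\le\varepsilon^2$ for all $\varepsilon\in(0,1]$, so $q+\theta\ge2$. For the last sentence apply Theorem~\ref{thm:B} with $\theta/2$. By (G4), $\operatorname{inj}\le C_n\operatorname{vol}^{1/n}$, so $\operatorname{inj}^{\theta/2}=\operatorname{inj}^\theta\operatorname{inj}^{-\theta/2}\ge c\operatorname{inj}^\theta\operatorname{vol}^{-\theta/(2n)}$.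

(2) Apply Theorem~\ref{thm:jammes} with $r=n-3$ and $N$ a connected sum of $n-3$ copies of $S^1\times S^2$, for which $b_2(N)=b_1(N)=n-3$. It gives $n$-manifolds of bounded curvature and diameter with $\operatorname{vol}\to0$, hence $\operatorname{inj}\to0$ by (G4), and $\lambda_{1,1}\le C_0\operatorname{inj}^{2n-6}$. So every exponent $q$ as in the statement satisfies $q\ge2n-6$. By Theorem~\ref{thm:B}, every $q>2n$ is such an exponent.
\end{proof}

\begin{thebibliography}{9}

\bibitem{STG}
\emph{Spectral Theory and Geometry},
\texttt{http://math.ipm.ac.ir/conferences/2006/ga2006/lectures/ColboisGA2006(1).pdf}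

\end{thebibliography}
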